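# A stability group from which induction does not preserve primitivity

## Theorems A, A′ and B on the ideals $\operatorname{Ind}_{G_P}^G J$

**Theorem A.** There are a separable unital AF algebra $A$, a countable locally finite discrete group $G$, an action $\alpha$ of $G$ on $A$, an ideal $P\in\operatorname{Prim}A$ and an ideal $J\in\operatorname{Prim}(A\rtimes G_P)$ with $\operatorname{Res}J=P$, such that $\operatorname{Ind}_{G_P}^G J$ is not prime, hence not primitive.

**Theorem A′.** For the same $(A,G,\alpha)$ and every $k\ge 1$ there are $P_k\in\operatorname{Prim}A$ and $J_k\in\operatorname{Prim}(A\rtimes G_{P_k})$ with $\operatorname{Res}J_k=P_k$, such that $\operatorname{Ind}_{G_{P_k}}^G J_k$ is the intersection of $k+1$ pairwise incomparable primitive ideals, and is not an intersection of fewer than $k+1$ primitive ideals.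

**Theorem B.** Let $(A,G,\alpha)$ be separable, $P\in\operatorname{Prim}A$, $H=G_P$, $M=\bigcap_{g\in G}gHg^{-1}$ and $C=\overline{\{P\}}\subset\operatorname{Prim}A$. Assume

> $(*)$ every nonempty $M$-invariant relatively open subset of $C$ contains a nonempty $H$-invariant relatively open subset of $C$.

Then $\operatorname{Ind}_H^G\rho$ is irreducible for every irreducible representation $\rho=\pi\rtimes V$ of $A\rtimes H$ with $\ker\pi=P$. In particular $\operatorname{Ind}_H^G J$ is primitive for every $J\in\operatorname{Prim}(A\rtimes H)$ with $\operatorname{Res}J=P$. Condition $(*)$ holds if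

- (a) $G_P$ contains a closed subgroup $L$, normal in $G$, with $G_P/L$ compact (for example, if $G_P$ is normal, or compact, or of finite index in $G$); or
- (b) $\{P\}$ is locally closed in $\operatorname{Prim}A$ (automatic if $A$ is type I).

So EHI, the property defined in the next section, holds for every separable system with $G$ abelian, or $G$ compact, or $A$ type I. In the system of Theorem A, $G_P/M$ is an infinite locally finite discrete group, so compactness in (a) cannot be dropped.

In plain words: if we take a primitive ideal of $A\rtimes G_P$ that lies exactly over $P$ and induce it up to $A\rtimes G$, must the result be primitive? The conjecture in "The Mackey Machine for Crossed Products" (http://math.colorado.edu/gpots2009/WilliamsGPOTS09.pdf) says yes for every separable system. Theorem A says no, even for an AF algebra and an amenable group. Theorem A′ says that within one system the failure can be as bad as we like. Theorem B isolates a condition on the closure of the point $P$ under which the answer is yes.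

## Stability groups, restriction, induction, and the property EHI

A *separable dynamical system* $(A,G,\alpha)$ consists of a separable $C^*$-algebra $A$, a second countable locally compact group $G$ and a homomorphism $\alpha:G\to\operatorname{Aut}A$ with $s\mapsto\alpha_s(a)$ continuous for each $a\in A$. A *covariant representation* $(\pi,V)$ is a nondegenerate representation $\pi$ of $A$ and a unitary representation $V$ of $G$ on the same Hilbert space with $V_s\pi(a)V_s^*=\pi(\alpha_s(a))$. The representations of $A\rtimes_\alpha G$ are the integrated forms $\pi\rtimes V$. If $A$ is unital and $G$ is discrete, $A\rtimes_\alpha G$ contains $A$ and the group algebra $\mathbb C[G]$, is densely spanned by products $as$ with $a\in A$, $s\in G$, and $(\pi\rtimes V)(as)=\pi(a)V_s$.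

**The primitive ideal space.** Ideals are closed and two-sided. A primitive ideal is the kernel of an irreducible representation. For open $O\subset\operatorname{Prim}A$ put $A_O=\bigcap_{Q\notin O}Q$. Then $O\mapsto A_O$ is an inclusion-preserving bijection from open sets to ideals, $O=\{Q:A_O\not\subset Q\}$, and $A_{O_1\cup O_2}=A_{O_1}+A_{O_2}$. The closure of a set $\mathcal S\subset\operatorname{Prim}A$ is $\{Q:Q\supset\bigcap_{S\in\mathcal S}S\}$; in particular $\overline{\{P\}}=\{Q:Q\supset P\}$. The space is $T_0$, and second countable when $A$ is separable, but points need not be closed. A small example will be our building block: $T=\mathcal K(\ell^2)+\mathbb C1$ has $\operatorname{Prim}T=\{0,\mathcal K\}$, with open sets $\emptyset,\{0\},\{0,\mathcal K\}$. The point $0$ is dense and $\mathcal K$ is closed.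

**Primitive ideals are prime.** Let $I=\ker\sigma$ with $\sigma$ irreducible, and let $I_1I_2\subset I$ for ideals $I_1,I_2$. If $I_2\not\subset I$, then $\sigma(I_2)$ has dense range by irreducibility, and $\sigma(I_1)\sigma(I_2)=0$ gives $I_1\subset I$.

**Stability groups.** $G$ acts on $\operatorname{Prim}A$ by $s\cdot P=\alpha_s(P)$, and the action map $G\times\operatorname{Prim}A\to\operatorname{Prim}A$ is continuous (Williams, *Crossed Products of $C^*$-Algebras*, Lemma 2.8). The stability group $G_P=\{s:s\cdot P=P\}$ is a closed subgroup, and $G_{gP}=gG_Pg^{-1}$.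

**Restriction and induction.** For $J=\ker(\pi\rtimes V)$, an ideal of $A\rtimes G_P$, put $\operatorname{Res}J=\ker\pi$ and $\operatorname{Ind}_{G_P}^GJ=\ker\bigl(\operatorname{Ind}_{G_P}^G(\pi\rtimes V)\bigr)$, with induction in the sense of Green–Rieffel. Both depend only on $J$.

**Definition (EHI).** $(A,G,\alpha)$ satisfies the *Effros–Hahn Induction Property* if, given $P\in\operatorname{Prim}A$ and $J\in\operatorname{Prim}(A\rtimes G_P)$ with $\operatorname{Res}J=P$, the ideal $\operatorname{Ind}_{G_P}^GJ$ is primitive.

For a small example, let $A=\mathbb C^2$ and let $G=\mathbb Z/2$ swap the coordinates. If $P$ is the kernel of the first coordinate, then $G_P$ is trivial and $J=P$ is the only choice. The induced representation acts on $\mathbb C^2$, with $A$ as the diagonal matrices and the generator of $G$ as the flip. Together these generate $M_2(\mathbb C)$, so it is irreducible and $\operatorname{Ind}J$ is primitive.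

A theorem of Gootman–Rosenberg–Sauvageot says: if $(A,G,\alpha)$ is separable and $G$ is amenable, then every primitive ideal of $A\rtimes_\alpha G$ has the form $\operatorname{Ind}_{G_P}^GJ$ for some $P\in\operatorname{Prim}A$ and some $J\in\operatorname{Prim}(A\rtimes G_P)$ with $\operatorname{Res}J=P$. EHI goes in the other direction: it asks that *every* such $J$ produce a primitive ideal.

## Induction over a discrete group, written as functions

Let $G$ be discrete, $H\le G$, and let $\rho=\pi\rtimes V$ be a representation of $A\rtimes H$ on $\mathcal H$. Then $\operatorname{Ind}_H^G\rho=\tilde\pi\rtimes\tilde V$ acts on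
$$\Bigl\{\xi:G\to\mathcal H:\ \xi(gh)=V_h^{-1}\xi(g)\ (h\in H),\ \sum_{gH}\|\xi(g)\|^2<\infty\Bigr\}$$
by
$$(\tilde\pi(a)\xi)(g)=\pi(\alpha_g^{-1}(a))\xi(g),\qquad(\tilde V_s\xi)(g)=\xi(s^{-1}g).\tag{1}$$

Here is how this comes out of Green–Rieffel induction when $A$ is unital, the case our example needs. The induced space is $X\otimes_\rho\mathcal H$, where $X$ is a completion of the finitely supported functions $G\to A$, with inner product $\langle x,y\rangle=(x^*y)|_H$. Since $ga\otimes\xi=g\otimes\pi(a)\xi$, the space is spanned by the vectors $g\otimes\xi$. They satisfy $gh\otimes\xi=g\otimes V_h\xi$ for $h\in H$, and vectors over different cosets are orthogonal. Send $g\otimes\xi$ to the function supported on $gH$ with $gh\mapsto V_h^{-1}\xi$. The left action is $s(g\otimes\xi)=sg\otimes\xi$ and $a(g\otimes\xi)=g\,\alpha_g^{-1}(a)\otimes\xi=g\otimes\pi(\alpha_g^{-1}(a))\xi$, which is (1).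

The functions supported on one coset $x=gH$ form a subspace $\mathcal L_x$. It reduces $\tilde\pi(A)$, and evaluation at $g$ identifies $\tilde\pi|_{\mathcal L_{gH}}$ with $\pi\circ\alpha_g^{-1}$. So the kernel of $\tilde\pi|_{\mathcal L_{gH}}$ is $\alpha_g(\ker\pi)$. Conversely, such a decomposition characterizes induced representations.

**Lemma 1 (recognition).** Let $(\tilde\pi,\tilde V)$ be a covariant representation of $(A,G)$ on $\mathcal L=\bigoplus_{x\in G/H}\mathcal L_x$ such that each $\mathcal L_x$ reduces $\tilde\pi(A)$ and $\tilde V_s\mathcal L_x=\mathcal L_{sx}$. Suppose a unitary $\Phi:\mathcal L_H\to\mathcal H$ intertwines the restriction of $(\tilde\pi,\tilde V|_H)$ to $\mathcal L_H$ with $(\pi,V)$. Then $\tilde\pi\rtimes\tilde V\cong\operatorname{Ind}_H^G\rho$.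

*Proof.* Send $\eta=(\eta_x)$ to the function $\xi(g)=\Phi(\tilde V_g^{-1}\eta_{gH})$. It lies in the right space, since $\xi(gh)=\Phi(\tilde V_h^{-1}\tilde V_g^{-1}\eta_{gH})=V_h^{-1}\xi(g)$. The map is isometric because $\|\xi(g)\|=\|\eta_{gH}\|$. It is onto: given $\xi$, put $\eta_{gH}=\tilde V_g\Phi^{-1}\xi(g)$, which does not depend on the representative since $\tilde V_{gh}\Phi^{-1}V_h^{-1}\xi(g)=\tilde V_{gh}\tilde V_h^{-1}\Phi^{-1}\xi(g)=\tilde V_g\Phi^{-1}\xi(g)$. It intertwines the group actions, since $(\tilde V_s\eta)_{gH}=\tilde V_s\eta_{s^{-1}gH}$ is sent to $\Phi(\tilde V_{s^{-1}g}^{-1}\eta_{s^{-1}gH})=\xi(s^{-1}g)$. It intertwines the actions of $A$, since $\Phi(\tilde V_g^{-1}\tilde\pi(a)\eta_{gH})=\Phi(\tilde\pi(\alpha_g^{-1}(a))\tilde V_g^{-1}\eta_{gH})=\pi(\alpha_g^{-1}(a))\xi(g)$. $\square$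

**Lemma 2 (Schur step, $G$ discrete).** Let $\rho$ be irreducible. If $X$ commutes with $\operatorname{Ind}_H^G\rho$ and maps each $\mathcal L_x$ into itself, then $X$ is scalar.

*Proof.* The restriction of $X$ to $\mathcal L_H$ commutes with a copy of $\rho$, so it is a scalar $c$. On $\mathcal L_{gH}=\tilde V_g\mathcal L_H$ we have $X=\tilde V_gX\tilde V_g^{-1}$, so $X=c$ there too. $\square$

## Two cases by hand: $A=\mathbb C$ and $A=C_0(X)$

If $A=\mathbb C$, then $P=0$, $G_P=G$, induction changes nothing, and EHI holds.

Let $A=C_0(X)$, with $X$ locally compact Hausdorff and second countable, and $G$ discrete. A primitive ideal is $P=\{a:a(x)=0\}$ for a point $x$, and $H=G_P$ is the stabilizer of $x$. Let $\operatorname{Res}J=P$ and $J=\ker(\pi\rtimes V)$ with $\pi\rtimes V$ irreducible. Then $\pi$ factors through $A/P=\mathbb C$, so $\pi(a)=a(x)1$. In the induced representation, $\tilde\pi(a)$ acts on $\mathcal L_{gH}$ as the scalar $a(gx)$. For $gH\ne g'H$ we have $gx\ne g'x$, so some $a$ has $a(gx)\ne a(g'x)$. An operator $X$ in the commutant therefore has no matrix entry from $\mathcal L_{gH}$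 to $\mathcal L_{g'H}$. By Lemma 2 it is scalar, so $\operatorname{Ind}\rho$ is irreducible and $\operatorname{Ind}J$ is primitive.

## Distinct kernels do not make representations disjoint

Let us try the same argument for general $A$, with $G$ still discrete. Let $\rho=\pi\rtimes V$ be irreducible with $\ker\pi=P$, $H=G_P$. By Lemma 2 it is enough to put the projections onto the $\mathcal L_{gH}$ into $\tilde\pi(A)''$. On $\mathcal L_{gH}$ the kernel of $\tilde\pi$ is $gP$, and these ideals are distinct for distinct cosets. The natural tools are the following projections.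

**Support projections.** For open $O\subset\operatorname{Prim}A$ and a representation $\pi$ of $A$ on $\mathcal H$, let $e_\pi(O)$ be the projection onto $\overline{\pi(A_O)\mathcal H}$. It is the strong limit of $\pi(b_n)$ for any sequential approximate unit $(b_n)$ of $A_O$, so it lies in $\pi(A)''$. Its range is invariant under $\pi(A)$, because $A_O$ is an ideal, so it is central in $\pi(A)''$. If $(\pi,V)$ is covariant, then $V_h\pi(A_O)\mathcal H=\pi(\alpha_h(A_O))\mathcal H$ and $\alpha_h(A_O)=A_{hO}$, so
$$V_he_\pi(O)V_h^*=e_\pi(hO).\tag{2}$$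
For example, for $A=T$ and $\pi=\mathrm{id}\oplus\chi$, where $\chi:T\to\mathbb C$ is the character with kernel $\mathcal K$, the projection $e_\pi(\{0\})$ is the projection onto the first summand.

Given $gP\ne g'P$, the $T_0$ property gives an open $O$ containing exactly one of them. On $\mathcal L_{gH}$ the projection $e_{\tilde\pi}(O)$ is $e_\pi(g^{-1}O)$. If $gP\notin O$, then $A_{g^{-1}O}\subset P=\ker\pi$ and the projection is $0$, as we want. If $gP\in O$, then $A_{g^{-1}O}\not\subset P$ and the projection is not $0$. We want it to be $1$.

This is the exact point where the argument stops: $e_\pi(U)\ne0$ does not imply $e_\pi(U)=1$ for an open $U\ni P$. If $U$ were $H$-invariant, then $e_\pi(U)$ would commute with $\pi(A)$ and, by (2), with $V(H)$, so irreducibility of $\rho$ would give $e_\pi(U)\in\{0,1\}$. But nothing makes $U$ invariant under $H$.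

The failure also tells us what a counterexample must look like. If $e_\pi(U)\neq 1$ with $P\in U$, then on $(1-e_\pi(U))\mathcal H$ the ideal $A_U\not\subset P$ acts by zero, so this part of $\pi$ has kernel strictly larger than $P$. We can therefore try to build $\pi$ as a direct sum of irreducible representations with kernels $Q_f\supsetneq P$, permuted transitively by $H$, with $\bigcap_fQ_f=P$. If the same $Q$ appears in the families of two translates $P$ and $gP$, then $\tilde\pi|_{\mathcal L_H}$ and $\tilde\pi|_{\mathcal L_{gH}}$ share a subrepresentation although their kernels are distinct. A toy picture: points $e$ play the role of the translates of $P$, and unordered pairs $\{e,f\}$ play the role of the larger ideals. The pair $\{0,1\}$ lies over both $0$ and $1$.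

One further obstacle must be faced. A reducible representation can have a primitive kernel: $\mathrm{id}\oplus\chi$ on $T$ has two inequivalent irreducible summands and kernel $0\in\operatorname{Prim}T$. So reducibility of $\operatorname{Ind}\rho$ is not enough; we need elements of the crossed product that detect the pieces. For this we will enlarge the group by a piece $N$ that acts trivially on $A$ but labels the pairs by characters. The ideal $\operatorname{Res}J=\ker\pi$ does not see $N$.

## The algebra $\bigotimes T$ and its ideals $Q_F$

Let $E=\mathbb N=\{0,1,2,\dots\}$, let $\ell^2=\ell^2(\mathbb N)$ have basis $(\delta_i)_{i\ge0}$, and put $\mathcal K=\mathcal K(\ell^2)$, $T=\mathcal K+\mathbb C1$, with character $\chi$ as above. Let $A=\bigotimes_{e\in E}T$, the inductive limit of $A_S=\bigotimes_{e\in S}T$ over finite $S\subset E$, under the unital inclusions $a\mapsto a\otimes1$ ($T$ is nuclear, so the tensor norm is unique). Let $\iota_e:T\to A$ be the $e$-th embedding. $A$ is separable and unital. It is AF: with $T_n=M_n(\mathbb C)+\mathbb C1\subset T$, the finite-dimensional algebras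 $\bigotimes_{e<n}T_n$ increase and have dense union.

For finite $F\subset E$ let $A^F$ be the $C^*$-subalgebra generated by $\iota_e(T)$, $e\notin F$. Applying $\chi$ in the factors from $F$ and the identity in the others gives $*$-homomorphisms $A_S\to A_{S\setminus F}$ that are compatible with the inclusions. They extend to a unital $*$-homomorphism $q_F:A\to A^F$. Put
$$Q_F=\ker q_F.$$

**Step 1. The ideals $Q_F$ are primitive, and $Q_F$ determines $F$.** The purpose of this step is to produce explicit irreducible representations. Let $\mathcal H_F=\bigotimes_{e\in E\setminus F}(\ell^2,\delta_0)$, with orthonormal basis $\delta_\nu$ indexed by the finitely supported $\nu:E\setminus F\to\mathbb N$, and let $\Omega=\delta_{\nu\equiv0}$. Let $\lambda_F$ be the tensor product representation of $A^F$ on $\mathcal H_F$, and $\pi_F=\lambda_F\circ q_F$.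

For finite $S\subset E\setminus F$, $\lambda_F$ restricted to $A_S$ is an amplification of the faithful representation of $A_S$ on $\bigotimes_S\ell^2$, so it is isometric. Hence $\lambda_F$ is isometric on a dense subalgebra of $A^F$, so it is faithful, and $\ker\pi_F=Q_F$.

Let $X\in\pi_F(A)'$. For finite $S\subset E\setminus F$ the algebra $\pi_F(A)''$ contains $B(\bigotimes_S\ell^2)\otimes1$, because $\pi_F(A)$ contains the compact operators on $\bigotimes_S\ell^2$, tensored with $1$. So $X=1\otimes X_S$. Given $\nu,\nu'$, choose $S$ containing both supports, and let $\Omega_S$ be the vacuum vector of the factors outside $S$. Writing $[\nu=\nu']$ for $1$ if $\nu=\nu'$ and $0$ otherwise,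
$$\langle X\delta_\nu,\delta_{\nu'}\rangle=[\nu=\nu']\,\langle X_S\Omega_S,\Omega_S\rangle=[\nu=\nu']\,\langle X\Omega,\Omega\rangle .$$
So $X$ is scalar, $\pi_F$ is irreducible, and $Q_F\in\operatorname{Prim}A$.

Finally $F=\{e:\iota_e(\mathcal K)\subset Q_F\}$, so $Q_F$ determines $F$. In particular $\pi_F$ and $\pi_{F'}$ are inequivalent for $F\ne F'$.

**Step 2. The ideals $Q_F$ with $F$ large accumulate at $Q_{F_0}$.** This step makes the restriction of $J$ come out right. We claim: if $F_0\subset E$ is finite and $n>|F_0|$, then
$$\bigcap\{Q_F:F\supset F_0,\ |F|=n\}=Q_{F_0}.\tag{3}$$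
If $F\supset F_0$, then $q_F=q_F\circ q_{F_0}$ (check on the $\iota_e(t)$), so $Q_{F_0}\subset Q_F$; this gives "$\supset$". Conversely, let $a\in A_S$ with $S$ finite. Since $E$ is infinite, we can choose $F\supset F_0$ with $|F|=n$ and $(F\setminus F_0)\cap S=\emptyset$. Then $F\cap S=F_0\cap S$, so $q_F(a)=q_{F_0}(a)$. Hence
$$\sup_F\|q_F(a)\|\ge\|q_{F_0}(a)\|,$$
the supremum being over the $F$ in (3), for all $a$ in the dense subalgebra $\bigcup_SA_S$. Both sides are seminorms bounded by $\|a\|$, hence continuous, so the inequality holds on all of $A$. If $a$ is in every $Q_F$, the left side is $0$ and $a\in Q_{F_0}$.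

The infinity of $E$ matters. With $E=\{0,1,2\}$ and $0\ne t\in\mathcal K$, the element $\iota_1(t)\iota_2(t)$ lies in $Q_{\{0,1\}}\cap Q_{\{0,2\}}$ but not in $Q_{\{0\}}$.

## The group $N\rtimes R$ and its implementing unitaries

**Step 3. The system.** Let $R$ be the group of finitely supported permutations of $E$, let $N=\bigoplus_E\mathbb Z/2$ with generators $u_e$ $(e\in E)$, and let $G=N\rtimes R$ with $ru_er^{-1}=u_{re}$, with the discrete topology. $G$ is countable. Any finite subset lies in $(\bigoplus_S\mathbb Z/2)\rtimes\operatorname{Sym}(S)$ for some finite $S$, so $G$ is locally finite; it is an increasing union of finite groups, hence amenable. Let $N$ act trivially on $A$ and let $R$ act by $\alpha_r(\iota_e(t))=\iota_{re}(t)$. This is a separable system.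

**Step 4. Stability groups.** Checking on $\iota_e(t)$ gives $q_{rF}\circ\alpha_r=\alpha_r\circ q_F$: both sides send $\iota_e(t)$ to $\chi(t)1$ if $e\in F$ and to $\iota_{re}(t)$ otherwise. Hence $\alpha_r(Q_F)=Q_{rF}$. Since $Q_F$ determines $F$,
$$G_{Q_F}=N\rtimes R_F,\qquad R_F=\{r\in R:rF=F\}.\tag{4}$$

**Step 5. Unitaries and characters.** These will be used to write down all covariant representations. Define $W_r:\mathcal H_F\to\mathcal H_{rF}$ by $W_r\delta_\nu=\delta_{\nu\circ r^{-1}}$. Then $W_rW_s=W_{rs}$ and
$$W_r\pi_F(a)W_r^*=\pi_{rF}(\alpha_r(a)).\tag{5}$$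
It is enough to check (5) for $a=\iota_e(t)$: if $e\in F$, both sides are $\chi(t)1$; if $e\notin F$, then $W_r$ moves the $e$-th tensor slot to the $re$-th, because $(\nu\circ r^{-1})(re)=\nu(e)$. The key observation is
$$\text{if }r\text{ fixes every point of }E\setminus F,\text{ then }rF=F\text{ and }W_r=1_{\mathcal H_F},\tag{6}$$
since then $\nu\circ r^{-1}=\nu$ for all $\nu:E\setminus F\to\mathbb N$. The permutations of $F$ are invisible in $\mathcal H_F$.

For $n\in N$ let $\chi_F(n)=\prod_{e\in F}(-1)^{n(e)}$. Thus $\chi_F(u_e)=-1$ if $e\in F$ and $+1$ otherwise. Since $(rnr^{-1})(re)=n(e)$,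
$$\chi_{rF}(rnr^{-1})=\chi_F(n).\tag{7}$$

By (5) and (7), whenever a Hilbert space is a direct sum of copies of spaces $\mathcal H_F$ on which $A$ acts by $\pi_F$, $N$ by $\chi_F$, and $r$ in a subgroup of $R$ by $W_r$ from each copy to a copy of $\mathcal H_{rF}$ (compatibly with composition), we have a covariant representation. Indeed (5) is covariance for $r$, the scalars $\chi_F(n)$ commute with $\pi_F(A)$ as they must since $N$ acts trivially, and (7) says that conjugating the operator of $n$ by that of $r$ gives the operator of $rnr^{-1}$.

## A primitive ideal $J$ over $Q_{\{0\}}$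

Let $P=Q_{\{0\}}$. By (4), $H=G_P=N\rtimes R_0$ with $R_0=\{r:r0=0\}$.

**Step 6. The representation $\rho$.** We now realize the design: a sum of representations with kernels larger than $P$, permuted by $H$. Put
$$\mathcal H_\rho=\bigoplus_{f\ne0}\mathcal H_{\{0,f\}},\qquad\pi=\bigoplus_{f\ne0}\pi_{\{0,f\}}.$$
Let $V_n$ be multiplication by $\chi_{\{0,f\}}(n)$ on the $f$-th summand, and for $r\in R_0$ let $V_r$ map the $f$-th summand to the $rf$-th by $W_r$. By the end of Step 5, $(\pi,V)$ is a covariant representation of $(A,H)$. Put $\rho=\pi\rtimes V$ and $J=\ker\rho$.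

**Step 7. $\rho$ is irreducible.** The $\pi_{\{0,f\}}$ are irreducible and pairwise inequivalent (Step 1), so an operator commuting with $\pi(A)$ is $\bigoplus_ft_f1$ with $t_f\in\mathbb C$. If it commutes with $V(R_0)$, then $t_{rf}=t_f$. Since $R_0$ is transitive on $E\setminus\{0\}$ (the transposition $(f\,f')$ fixes $0$), the $t_f$ are all equal.

**Step 8. $\operatorname{Res}J=P$.** By (3) with $F_0=\{0\}$ and $n=2$, $\ker\pi=\bigcap_{f\ne0}Q_{\{0,f\}}=Q_{\{0\}}=P$.

So $J\in\operatorname{Prim}(A\rtimes G_P)$ and $\operatorname{Res}J=P$: the hypotheses of EHI hold. We can see the earlier attempt fail concretely. Let $U$ be the open set with $A_U$ the ideal generated by $\iota_1(\mathcal K)$. Then $P\in U$, but $\iota_1(\mathcal K)$ acts by zero on $\mathcal H_{\{0,1\}}$ and nondegenerately on $\mathcal H_{\{0,f\}}$ for $f\ne1$. So $e_\pi(U)$ is the projection onto $\bigoplus_{f\ne0,1}\mathcal H_{\{0,f\}}$, neither $0$ nor $1$.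

## The flip of ordered pairs and the proof of Theorem A

**Step 9. The induced representation on ordered pairs.** Identify $G/H=R/R_0=E$ by $nrH\mapsto r0$. Let
$$\mathcal L=\bigoplus_{(e,f),\ e\ne f}\mathcal H_{(e,f)},$$
a sum over ordered pairs, where $\mathcal H_{(e,f)}$ is a copy of $\mathcal H_{\{e,f\}}$. Let $A$ act by $\pi_{\{e,f\}}$ and $N$ by $\chi_{\{e,f\}}$ on $\mathcal H_{(e,f)}$, and let $r\in R$ act by $W_r:\mathcal H_{(e,f)}\to\mathcal H_{(re,rf)}$. This is covariant by Step 5. Put $\mathcal L_e=\bigoplus_{f\ne e}\mathcal H_{(e,f)}$. Each $\mathcal L_e$ reduces $A$; $N$ preserves $\mathcal L_e$ and acts trivially on $E$, and $r\mathcal L_e=\mathcal L_{re}$; and $\mathcal L_0$ with the action of $A$ and $H$ is exactly $\rho$. By Lemma 1 the integrated form $\Pi$ is equivalent to $\operatorname{Ind}_H^G\rho$. Hence $I:=\operatorname{Ind}_H^GJ=\ker\Pi$.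

**Step 10. A symmetry in the commutant.** The pairs $(e,f)$ and $(f,e)$ carry the same representation of $A$ and $N$. Let $\Theta$ be the self-adjoint unitary on $\mathcal L$ that exchanges $\mathcal H_{(e,f)}$ and $\mathcal H_{(f,e)}$ by the identity of $\mathcal H_{\{e,f\}}$. It commutes with $A$ and $N$, and with $R$ because $W_r$ is the same operator $\mathcal H_{\{e,f\}}\to\mathcal H_{\{re,rf\}}$ on both copies. So $\Theta\in\Pi(A\rtimes G)'$, and $\Pi$ is reducible. We still have to see this in the ideal $I$.

**Step 11. Elements that detect the two eigenspaces of $\Theta$.** Let $\tau=(0\,1)\in R$ and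
$$p=\tfrac14(1-u_0)(1-u_1),\qquad z_\pm=\tfrac12\,p\,(1\pm\tau)\ \in\mathbb C[G]\subset A\rtimes G .$$
On $\mathcal H_{(e,f)}$ the operator $\Pi(p)$ is the scalar $\frac14(1-\chi_{\{e,f\}}(u_0))(1-\chi_{\{e,f\}}(u_1))$. The first factor is $2$ if $0\in\{e,f\}$ and $0$ otherwise, and similarly for the second with $1$. So the scalar is $1$ if $\{e,f\}=\{0,1\}$ and $0$ otherwise: $\Pi(p)$ is the projection onto $\mathcal L_{01}:=\mathcal H_{(0,1)}\oplus\mathcal H_{(1,0)}$. This is the work that $N$ does.

The permutation $\tau$ fixes every point outside $\{0,1\}$, so $W_\tau=1$ on $\mathcal H_{\{0,1\}}$ by (6). Hence $\Pi(\tau)$ exchanges $\mathcal H_{(0,1)}$ and $\mathcal H_{(1,0)}$ by the identity: on $\mathcal L_{01}$ it equals $\Theta$. Therefore $\Pi(z_\pm)$ is the projection onto $\{\xi\in\mathcal L_{01}:\Theta\xi=\pm\xi\}$, which is nonzero. In particular $z_+,z_-\notin I$, and $\Theta\Pi(z_\pm)=\pm\Pi(z_\pm)$.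

**Step 12. $I$ is not prime.** Let $y\in A\rtimes G$. As $\Theta$ commutes with the range of $\Pi$,
$$\Pi(z_+yz_-)=\Theta\Pi(z_+)\Pi(y)\Pi(z_-)=\Pi(z_+)\Pi(y)\,\Theta\Pi(z_-)=-\Pi(z_+yz_-),$$
so $\Pi(z_+yz_-)=0$. Thus $z_+(A\rtimes G)z_-\subset I$, while $z_\pm\notin I$. The closed ideals generated by $z_+$ and by $z_-$ are not contained in $I$, but their product is. So $I$ is not prime, and since primitive ideals are prime, $\operatorname{Ind}_{G_P}^GJ=I$ is not primitive. This proves Theorem A, and the conjecture is false. $\blacksquare$

**Remark (no conflict with Gootman–Rosenberg–Sauvageot).** Let $\sigma_\pm$ be the restriction of $\Pi$ to $\{\xi\in\mathcal L:\Theta\xi=\pm\xi\}$. Over the unordered pair $\{e,f\}$ this space consists of the vectors $(\zeta,\pm\zeta)$ in $\mathcal H_{(e,f)}\oplus\mathcal H_{(f,e)}$. Over $\{0,1\}$, an element $r\in R_{\{0,1\}}$ sends $(\zeta,\pm\zeta)$ to $(W_r\zeta,\pm W_r\zeta)$ if it fixes $0$ and $1$, and to $(\pm W_r\zeta,W_r\zeta)=\pm(W_r\zeta,\pm W_r\zeta)$ if it exchanges them. By Lemma 1, $\sigma_\pm$ is induced from the representation of $A\rtimes G_{Q_{\{0,1\}}}$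 on $\mathcal H_{\{0,1\}}$ in which $A$ acts by $\pi_{\{0,1\}}$, $N$ by $\chi_{\{0,1\}}$ and $r$ by $W_r$, or by $W_r$ times the sign of $r|_{\{0,1\}}$. This representation is irreducible and lies over $Q_{\{0,1\}}$. So the two pieces of $I=\ker\sigma_+\cap\ker\sigma_-$ are induced from a different stability group. The theorem asserts that each primitive ideal comes from *some* $J$, not that every $J$ gives a primitive ideal.

## $k$-subsets of $2k$-sets and the proof of Theorem A′

An ordered pair $(e,f)$ is a two-element set $F=\{e,f\}$ with a chosen one-element subset $\{e\}$. We replace this by $2k$-sets with a chosen $k$-subset; the case $k=1$ is the previous construction. The flip $\Theta$ is replaced by the commutant of the symmetric group acting on $k$-subsets.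

**Step 1. The data.** Let $F_0=\{0,\dots,k-1\}$ and $P_k=Q_{F_0}$, so that $H=G_{P_k}=N\rtimes R_{F_0}$. On $\bigoplus_{F\supset F_0,\,|F|=2k}\mathcal H_F$ let $A$ act by $\bigoplus\pi_F$, $N$ by $\chi_F$, and $r\in R_{F_0}$ by $W_r:\mathcal H_F\to\mathcal H_{rF}$. This is covariant; let $\rho_k$ be its integrated form and $J_k=\ker\rho_k$. An operator commuting with $A$ is $\bigoplus_Ft_F1$, and commuting with $R_{F_0}$ makes $t_F$ constant, because $R_{F_0}$ is transitive on $\{F\supset F_0:|F|=2k\}$: choose a finitely supported permutation that fixes $F_0$ pointwise and maps $F\setminus F_0$ onto $F'\setminus F_0$. So $\rho_k$ is irreducible. By (3) with $n=2k>k$, $\operatorname{Res}J_k=Q_{F_0}=P_k$.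

**Step 2. The induced representation.** Let $\binom Fk$ be the set of $k$-subsets of $F$, and
$$\mathcal L=\bigoplus_{|F|=2k}\mathcal H_F\otimes\ell^2\tbinom Fk,$$
where $A$ acts by $\pi_F\otimes1$, $N$ by $\chi_F$, and $r\in R$ by $\zeta\otimes\delta_D\mapsto W_r\zeta\otimes\delta_{rD}$. Identify $G/H=R/R_{F_0}$ with the set of $k$-subsets $D$ of $E$, and let $\mathcal L_D=\bigoplus_{F\supset D}\mathcal H_F\otimes\delta_D$. Then $\mathcal L=\bigoplus_D\mathcal L_D$, each $\mathcal L_D$ reduces $A$, the group permutes them correctly, and $\mathcal L_{F_0}$ carries $\rho_k$. By Lemma 1 this representation $\Pi$ is equivalent to $\operatorname{Ind}_H^G\rho_k$.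

**Step 3. The permutation representation $\omega$.** Here we find the pieces into which $\Pi$ will split. Let $F_1=\{0,\dots,2k-1\}$, $S=\operatorname{Sym}(F_1)\subset R$, and let $\omega$ be the permutation representation of $S$ on $\ell^2\binom{F_1}k$. A matrix commutes with $\omega(S)$ exactly when its entries are constant on the orbits of $S$ on pairs $(D,D')$, so $\omega(S)'$ is spanned by the $0$–$1$ matrices of these orbits. Two pairs are in the same orbit if and only if they have the same $|D\cap D'|$, and every value $0,1,\dots,k$ occurs since $|F_1|=2k$. So there are $k+1$ orbits, and $\dim\omega(S)'=k+1$. Each orbit is symmetric in $D$ and $D'$, so every matrix in $\omega(S)'$ is symmetric. For $X,Y\in\omega(S)'$ the product is again in $\omega(S)'$, hence symmetric, and $XY=(XY)^t=Y^tX^t=YX$. So $\omega(S)'$ is commutative of dimension $k+1$, which means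
$$\omega=\bigoplus_{j=0}^k\omega_j,\qquad\omega_j\text{ irreducible and pairwise inequivalent}.$$
Let $z_j\in\mathbb C[S]$ be the minimal central projection that belongs to $\omega_j$; thus $\omega(z_j)$ is the projection onto the space of $\omega_j$.

**Step 4. The commutant of $\Pi$.** We show that it is $\omega(S)'$. For $r\in R$ let $r_*:\ell^2\binom Fk\to\ell^2\binom{rF}k$ be $\delta_D\mapsto\delta_{rD}$. Let $X\in\Pi(A\rtimes G)'$. Since the $\pi_F$ are irreducible and pairwise inequivalent, commuting with $A$ forces $X=\bigoplus_F1\otimes X_F$. Commuting with $r\in R$ means $X_{rF}\,r_*=r_*X_F$. As $R$ is transitive on $2k$-sets, $X_{F_1}$ determines $X$. For $r\in R_{F_1}$ the relation says that $X_{F_1}$ commutes with the permutation action of $R_{F_1}$ on $\ell^2\binom{F_1}k$, which factors through the surjective restriction map $R_{F_1}\to S$; so $X_{F_1}\in\omega(S)'$. Conversely, given $X_{F_1}\in\omega(S)'$, put $X_{rF_1}=r_*X_{F_1}r_*^{-1}$. This depends only on $rF_1$, because $X_{F_1}$ commutes with the action of $R_{F_1}$. The operator $\bigoplus_F1\otimes X_F$ is bounded and commutes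 with $A$, $N$ and $R$. Hence
$$\Pi(A\rtimes G)'\cong\omega(S)'\cong\mathbb C^{k+1}.$$
The $k+1$ minimal projections of this commutant split $\Pi=\bigoplus_{j=0}^k\sigma_j$ with $\sigma_j$ irreducible, where the $\mathcal H_{F_1}$-component of the space of $\sigma_j$ is $\mathcal H_{F_1}\otimes\omega(z_j)\ell^2\binom{F_1}k$. Put $I_j=\ker\sigma_j$, a primitive ideal. Then
$$\operatorname{Ind}_H^GJ_k=\ker\Pi=\bigcap_{j=0}^kI_j.$$

**Step 5. The $I_j$ are pairwise incomparable.** Again $N$ isolates one set. Let $p=\prod_{f\in F_1}\frac12(1-u_f)$. On the $F$-summand $\Pi(p)$ is $1$ if $F\supset F_1$, that is, $F=F_1$, and $0$ otherwise. So $\Pi(p)$ is the projection onto $\mathcal H_{F_1}\otimes\ell^2\binom{F_1}k$. There $S$ acts as $1\otimes\omega$, because $W_r=1$ on $\mathcal H_{F_1}$ for $r\in S$ by (6). So $\Pi(pz_i)$ is the projection onto $\mathcal H_{F_1}\otimes\omega(z_i)\ell^2\binom{F_1}k$, which lies in the space of $\sigma_i$. Hence $\sigma_j(pz_i)=0$ for $i\ne j$ and $\sigma_j(pz_j)\ne0$. For $i\ne j$ this gives $pz_j\in I_i\setminus I_j$, so $I_i\not\subset I_j$.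

**Step 6. Fewer primitive ideals do not suffice.** Suppose $\bigcap_jI_j=\bigcap_{i=1}^m\mathfrak p_i$ with $\mathfrak p_i$ primitive. Fix $j$. The product of the $\mathfrak p_i$ is contained in $I_j$, which is prime, so some $\mathfrak p_{i(j)}\subset I_j$. Likewise $\mathfrak p_{i(j)}$ is prime and contains $\bigcap_lI_l$, so it contains some $I_l$. Then $I_l\subset\mathfrak p_{i(j)}\subset I_j$, so $l=j$ by incomparability, and $\mathfrak p_{i(j)}=I_j$. The $I_j$ are distinct, so $j\mapsto i(j)$ is injective and $m\ge k+1$. $\blacksquare$

## Condition $(*)$ makes the support projections trivial: proof of Theorem B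

We return to the attempt that stopped at "$e_\pi(U)\ne0$ does not give $e_\pi(U)=1$". Condition $(*)$ allows us to replace $U$ by an $H$-invariant open set, provided $U$ is $M$-invariant. The second thing to notice is that $M$-invariant sets are enough to separate the points of $G/H$, because $M$ fixes every $gP$.

First some examples of $(*)$. If $P$ is a closed point, then $C=\{P\}$ and $(*)$ is clear. For $A=T$ and $P=0$, $C=\{0,\mathcal K\}$ has the nonempty open subsets $\{0\}$ and $C$, both invariant under every automorphism, so $(*)$ holds. In the system of Theorem A it fails, as we can check directly. There $M=\bigcap_{e\in E}N\rtimes R_{\{e\}}=N$, which acts trivially on $\operatorname{Prim}A$. Consider $O=\{Q\in C:\iota_1(\mathcal K)\not\subset Q\}$, a relatively open set containing $P=Q_{\{0\}}$. A nonempty $H$-invariant relatively open $O'\subset O$ would contain $P$, since every nonempty relatively open subset of $C=\overline{\{P\}}$ does. By (3), $P$ is in the closure of $\{Q_{\{0,f\}}:f\ne0\}\subset C$, so $O'$ would contain some $Q_{\{0,f\}}$. By invariance under $R_0$ it would then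 contain $Q_{\{0,1\}}$, which is not in $O$. Moreover $G_P/M\cong R_0$ is infinite, locally finite and discrete. With $L=M=N$ all of hypothesis (a) except compactness is satisfied there, and by Theorem A the conclusion fails; this is why compactness in (a) cannot be dropped.

Now let $(A,G,\alpha)$, $P,H,M,C$ be as in Theorem B, assume $(*)$, and let $\rho=\pi\rtimes V$ be irreducible on $\mathcal H$ with $\ker\pi=P$. Then $\mathcal H$ is separable. The group $M$ is closed and normal in $G$, and $M\subset H$. The set $C$ is $H$-invariant, since $H$ acts by homeomorphisms fixing $P$, and every nonempty relatively open subset of $C$ contains $P$.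

**Step 1. For $M$-invariant open sets, $e_\pi$ takes only the values $0$ and $1$.** Precisely, if $O\subset\operatorname{Prim}A$ is open and $M$-invariant, then
$$e_\pi(O)=1\ \text{ if }P\in O,\qquad e_\pi(O)=0\ \text{ if }P\notin O.\tag{8}$$
If $P\notin O$, then $A_O\subset P=\ker\pi$, so $e_\pi(O)=0$. Let $P\in O$. Then $O\cap C$ is a nonempty $M$-invariant relatively open subset of $C$. By $(*)$ it contains a nonempty $H$-invariant relatively open $O'$. Put
$$\hat O=O'\cup(\operatorname{Prim}A\setminus C).$$
Writing $O'=U\cap C$ with $U$ open, we see that $\hat O=U\cup(\operatorname{Prim}A\setminus C)$ is open. It is $H$-invariant and contains $P$. By (2), $e_\pi(\hat O)$ commutes with $V(H)$; it also commutes with $\pi(A)$. By irreducibility of $\rho$ it is $0$ or $1$, and it is not $0$ because $A_{\hat O}\not\subset P=\ker\pi$. So $e_\pi(\hat O)=1$. Finally $\hat O\subset O\cup(\operatorname{Prim}A\setminus C)$, and $A_{\operatorname{Prim}A\setminus C}=\bigcap_{Q\in C}Q=P$, so $A_{\hat O}\subset A_O+P$. Applying $\pi$ gives $\pi(A_{\hat O})\subset\pi(A_O)$, hence $e_\pi(O)\ge e_\pi(\hat O)=1$.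

**Step 2. Realizing the induced representation.** We need the analogue of (1) for general $G$. Let $\mu$ be a quasi-invariant $\sigma$-finite measure on $G/H$ and $c:G/H\to G$ a Borel cross-section. In the standard realization (Williams, *Crossed Products of $C^*$-Algebras*, §5.1), $\operatorname{Ind}_H^G\rho=\tilde\pi\rtimes\tilde V$ acts on $L^2(G/H,\mu;\mathcal H)$ with
$$(\tilde\pi(a)\xi)(x)=\pi(\alpha_{c(x)}^{-1}(a))\xi(x).$$
The same space carries the multiplication representation $\mathsf M$ of $C_0(G/H)$, and of $L^\infty(G/H,\mu)$.

**Step 3. Many multiplication operators lie in $\tilde\pi(A)''$.** For open $O\subset\operatorname{Prim}A$ let $Y_O=\{gH:gP\in O\}$. It is open in $G/H$, since $g\mapsto gP$ is continuous. We claim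
$$\mathsf M(1_{Y_O})=e_{\tilde\pi}(MO)\in\tilde\pi(A)''.\tag{9}$$
Put $W=MO=\bigcup_{m\in M}mO$, which is open and $M$-invariant. Since $M$ is normal, $mg^{-1}W=g^{-1}(gmg^{-1})W=g^{-1}W$, so each $g^{-1}W$ is $M$-invariant as well. Let $(b_n)$ be a sequential approximate unit of $A_W$, consisting of positive contractions. Then $(\alpha_g^{-1}(b_n))$ is one for $\alpha_g^{-1}(A_W)=A_{g^{-1}W}$. So for each $\xi$ and $x$,
$$(\tilde\pi(b_n)\xi)(x)=\pi(\alpha_{c(x)}^{-1}(b_n))\xi(x)\longrightarrow e_\pi(c(x)^{-1}W)\xi(x),$$
with norms bounded by $\|\xi(x)\|$. By dominated convergence $e_{\tilde\pi}(W)$ is multiplication by $x\mapsto e_\pi(c(x)^{-1}W)$. By (8) this is $1$ if $P\in c(x)^{-1}W$, that is, $c(x)P\in W$, and $0$ otherwise. Write $x=gH$, so $c(x)P=gP$. Since $M\subset gHg^{-1}=G_{gP}$, every $m\in M$ fixes $gP$. Hence $gP\in mO$ if and only if $gP=m^{-1}gP\in O$, and so $gP\in MO\iff gP\in O$. This proves (9).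

**Step 4. All multiplication operators lie in $\tilde\pi(A)''$.** Let $O$ run through a countable base of $\operatorname{Prim}A$. The map $gH\mapsto gP$ is injective and $\operatorname{Prim}A$ is $T_0$, so the sets $Y_O$ form a countable family of Borel sets that separates the points of the standard Borel space $G/H$. Such a family generates the Borel $\sigma$-algebra (Mackey 1957, Thm. 3.3). The Borel sets $Y$ with $\mathsf M(1_Y)\in\tilde\pi(A)''$ form a $\sigma$-algebra: complements use $1\in\tilde\pi(A)''$, finite intersections are products, and countable unions are strong limits. It contains every $Y_O$, so it is everything. Approximating by simple functions,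
$$\mathsf M(L^\infty(G/H,\mu))\subset\tilde\pi(A)''.$$

**Step 5. Irreducibility.** This step replaces Lemma 2 for general $G$. Let $X$ commute with $\tilde\pi(A)$ and $\tilde V(G)$. By Step 4, $X$ also commutes with $\mathsf M(C_0(G/H))$. By Green's imprimitivity theorem (Green 1978; Williams, op. cit., Thm. 4.22), $(C_0(G/H)\otimes A)\rtimes G$ is Morita equivalent to $A\rtimes H$, and $(\mathsf M\otimes\tilde\pi)\rtimes\tilde V$ is the representation that corresponds to $\rho$. Morita equivalence preserves irreducibility, so this representation is irreducible. Since $X$ commutes with it, $X$ is scalar. Thus $\operatorname{Ind}_H^G\rho$ is irreducible. If $J\in\operatorname{Prim}(A\rtimes H)$ and $\operatorname{Res}J=P$, apply this to any irreducible $\rho$ with kernel $J$: the ideal $\operatorname{Ind}_H^GJ=\ker\operatorname{Ind}_H^G\rho$ is primitive.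

**Step 6. Hypothesis (a) implies $(*)$.** For $g\in G$ we have $L=gLg^{-1}\subset gHg^{-1}$, so $L\subset M$. Hence $H/M$, a continuous image of $H/L$, is compact. Cover $H/M$ by the images of finitely many relatively compact open subsets of $H$; the union $K$ of their closures is a compact subset of $H$ with $KM=H$.

Let $O\subset C$ be nonempty, relatively open and $M$-invariant, and put $D=C\setminus O$. This is closed in $\operatorname{Prim}A$ and $M$-invariant, so $HD=KMD=KD$. We claim that $KD$ is closed. Let $c_id_i\to z$ be a convergent net with $c_i\in K$, $d_i\in D$. Pass to a subnet with $c_i\to c\in K$. By joint continuity of the action, $d_i=c_i^{-1}(c_id_i)\to c^{-1}z$. Since $D$ is closed, $c^{-1}z\in D$, and $z\in KD$.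

Also $P\notin HD$: if $P=hd$ with $d\in D$, then $d=h^{-1}P=P$, but $P\in O$. So $C\setminus HD$ is a relatively open $H$-invariant subset of $C$; it contains $P$, and it is contained in $C\setminus D=O$. This is $(*)$.

For the listed special cases: if $H$ is normal, take $L=H$; if $H$ is compact, take $L=\{1\}$; if $[G:H]<\infty$, take $L=M$, which is an intersection of finitely many conjugates of $H$, hence of finite index in $G$, so $H/M$ is finite.

**Step 7. Hypothesis (b) implies $(*)$.** If $\{P\}$ is locally closed, it is relatively open in its closure $C$. It is $H$-invariant and contained in every nonempty relatively open subset of $C$. So $(*)$ holds. If $A$ is type I, then the image of $A/P$ in a faithful irreducible representation contains the compact operators, and these form an ideal of $A/P$ contained in every nonzero ideal. Under $\operatorname{Prim}(A/P)\cong C$, this ideal corresponds to a nonempty open set contained in every nonempty open set. That open set is the primitive ideal space of an algebra of compact operators, so it is a single point, and it contains $P$. So $\{P\}$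 is open in $C$.

**Step 8. The three classes of systems.** If $G$ is abelian, every $G_P$ is normal. If $G$ is compact, every $G_P$ is compact, being closed. Both are covered by (a). If $A$ is type I, (b) applies to every $P$. In all three cases $(*)$ holds for each $P\in\operatorname{Prim}A$, so EHI holds. $\blacksquare$
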